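# Hrushovski's strongly minimal set as a reduct of a stable, one-based, trivial structure

## 1. A regular tree, before and after orienting its edges

Let $\Gamma$ be the tree in which every vertex has countably infinitely many neighbors: a connected graph without cycles. We regard $\Gamma$ as a structure with one binary relation, adjacency, and work out a little of its algebraic closure by hand.

**(1.1)** Let $b_0,b_1,\dots,b_n$ be a path without repetitions and let $0\le k<n$. The neighbors of $b_{k+1}$ that are not among $b_{k+2},\dots,b_n$ are infinite in number. Each of them is the root of a branch hanging off $b_{k+1}$, and all these branches are isomorphic as rooted trees. Exchanging two branches and fixing everything else is an automorphism of $\Gamma$ that fixes $b_{k+1},\dots,b_n$. So $b_k$ has infinitely many conjugates over $b_{k+1},\dots,b_n$, and $b_k\notin\operatorname{acl}(b_{k+1},\dots,b_n)$. With $k=0$, $n=1$: if $p,l$ are adjacent, neither is algebraic over the other.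

**(1.2)** On the other hand $b_k\in\operatorname{acl}(b_0,b_{k+1})$, because $b_k$ is the neighbor of $b_{k+1}$ on the unique path from $b_{k+1}$ to $b_0$.

Now orient the edges. Fix an infinite ray $v_0,v_1,v_2,\dots$ without repetitions. From each vertex $x$ there is exactly one ray that eventually merges with it; let $f(x)$ be the second vertex of that ray. Of the neighbors of $x$, exactly one is $f(x)$, and all the others, $y$, satisfy $f(y)=x$. So each edge is $\{x,f(x)\}$ for exactly one $x$: every edge is *owned* by one of its ends, and every vertex owns exactly one edge. The graph is definable from $f$, since $x,y$ are adjacent iff $f(x)=y$ or $f(y)=x$.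

Let $T_f$ be given by the axioms "$f^{-1}(x)$ is infinite for every $x$" and "$f^n(x)\neq x$" for $n\ge1$. The oriented tree is a model. Call a set $S$ *closed* if $f(S)\subseteq S$; closed sets are closed under unions.

**(1.3)** *Let $N_1,N_2\models T_f$ be $\kappa$-saturated, $\kappa\ge\aleph_1$. Every isomorphism $h:A_1\to A_2$ between closed subsets of size $<\kappa$ is elementary.* We go back and forth. Let $b\in N_1\setminus A_1$.

If some $f^n(b)$ is in $A_1$, take $n$ least. The set $f^{-1}(h(f^n(b)))$ is infinite and definable, so it has at least $\kappa$ elements. Pick $b'_{n-1}$ in it outside $A_2$, then a preimage $b'_{n-2}$ of $b'_{n-1}$, and so on down to $b'_0$. None of these is in $A_2$, because $A_2$ is closed and $b'_{n-1}\notin A_2$. There are no repetitions, because there are no cycles. Extend $h$ by $f^i(b)\mapsto b'_i$.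

If no $f^n(b)$ is in $A_1$, we need $b'$ with $f^n(b')\notin A_2$ for all $n\ge 0$. By saturation it is enough to achieve this for all $n\le K$: choose $c\notin A_2$ and $b'$ with $f^K(b')=c$. Extend $h$ by $f^i(b)\mapsto f^i(b')$.

So $T_f$ is complete (take $A_1=A_2=\emptyset$). The type of an element $b$ over a model $N$ is determined by the least $n$ with $f^n(b)\in N$ together with the point $f^n(b)$, or by the fact that there is no such $n$. Hence there are at most $|N|+\aleph_0$ types over $N$, so $T_f$ is stable, and so is its reduct $\mathrm{Th}(\Gamma)$.

We shall see that $\mathrm{Th}(\Gamma)$ is not one-based (Section 2), whereas $T_f$ is one-based and trivial (10.4). Forgetting who owns which edge destroys one-basedness. The question is how far this can go when the reduct is required to be of finite rank.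

## 2. One-based theories, trivial theories, and reducts of finite rank

Throughout, $T$ is a complete theory, $\mathfrak M$ a monster model, and "small" means small compared with its saturation. Elements of $\mathfrak M$ itself, as opposed to $\mathfrak M^{eq}$, are called *real*.

A **reduct** of $M$ is a structure $M_0$ with the same universe such that every $\emptyset$-definable relation of $M_0$ is $\emptyset$-definable in $M$. A reduct of $T$ is the complete theory of a reduct of a model of $T$. The theory $T$ is **stable** if for some infinite $\lambda$ there are at most $\lambda$ one-types over every model of size $\lambda$. A reduct of a stable theory is stable.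

In a stable theory we write $A\perp_SB$ for "$A$ is independent from $B$ over $S$" in the sense of nonforking. The textbook facts we use are these.

* **(S1)** Symmetry; monotonicity; $A\perp_SBC$ iff $A\perp_SB$ and $A\perp_{SB}C$; and $A\perp_SB$ iff $\operatorname{acl}^{eq}(AS)\perp_{\operatorname{acl}^{eq}(S)}\operatorname{acl}^{eq}(BS)$.
* **(S2)** For all $a,S,B$ there is $a'$ with $\mathrm{tp}(a'/S)=\mathrm{tp}(a/S)$ and $a'\perp_SB$.
* **(S3)** $c\perp_Sc$ iff $c\in\operatorname{acl}^{eq}(S)$. Consequently $A\perp_SB$ implies $\operatorname{acl}^{eq}(AS)\cap\operatorname{acl}^{eq}(BS)=\operatorname{acl}^{eq}(S)$.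
* **(S4)** For a model $N$, $\mathrm{tp}(a/N)$ is definable and has a canonical base $\mathrm{Cb}(a/N)\subseteq N^{eq}$. For $D\subseteq N^{eq}$: $a\perp_DN$ iff $\mathrm{Cb}(a/N)\subseteq\operatorname{acl}^{eq}(D)$.
* **(S5)** A type over $\mathfrak M$ that is invariant under $\operatorname{Aut}(\mathfrak M/S)$, $S$ small, is definable over $S$ and does not fork over $S$.

The **$U$-rank** is defined by: $U(a/D)\ge\alpha+1$ iff there is $D'\supseteq D$ with $a\not\perp_DD'$ and $U(a/D')\ge\alpha$ (with the usual clauses at $0$ and at limits).

**Definition.** A stable theory is **one-based** if $a\perp_{\operatorname{acl}^{eq}(a)\cap\operatorname{acl}^{eq}(B)}B$ for all $a,B$ in $\mathfrak M^{eq}$. It is **trivial** if any $a,b,c$ that are pairwise independent over a set $S$ are independent over $S$.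

The statement of triviality for longer families follows by induction. Let $a_1,\dots,a_n$ be pairwise independent over $S$. By induction any $n-1$ of them are independent, so $a_n$, $a_1\dots a_{n-2}$, $a_{n-1}$ are pairwise independent over $S$, and the case of triples gives $a_n\perp_Sa_1\dots a_{n-1}$.

An infinite set with no structure is trivial, since $A\perp_SB$ means $A\cap B\subseteq S$ there. An infinite-dimensional $\mathbb Q$-vector space is not trivial: if $a,b$ are linearly independent, then $a,b,a+b$ are pairwise independent but not independent. For a failure of one-basedness we use the following lemma, which will also serve in Section 12.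

**Lemma 2.1.** Let $T$ be stable and one-based, and let $I(x,y)$ be a $\emptyset$-definable relation in $\mathfrak M^{eq}$ such that $\{x:I(x,y)\wedge I(x,y')\}$ is finite whenever $y\ne y'$. If $I(p,l)$ holds, then $p\in\operatorname{acl}^{eq}(l)$ or $l\in\operatorname{acl}^{eq}(p)$.

*Proof.* Let $e=\operatorname{acl}^{eq}(p)\cap\operatorname{acl}^{eq}(l)$; then $p\perp_el$. By (S2) choose $l'$ with $\mathrm{tp}(l'/ep)=\mathrm{tp}(l/ep)$ and $l'\perp_{ep}l$. Since $l\perp_ep$, also $l'\perp_ep$, and so $l'\perp_epl$. Hence $p\perp_{el}l'$, and with $p\perp_el$ we get $p\perp_ell'$. Also $I(p,l')$ holds.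

If $l'\ne l$, then $p\in\operatorname{acl}^{eq}(ll')$ by the hypothesis on $I$. So $p\perp_ep$, and $p\in\operatorname{acl}^{eq}(e)\subseteq\operatorname{acl}^{eq}(l)$. If $l'=l$, then $l'\perp_epl$ gives $l\perp_el$, and $l\in\operatorname{acl}^{eq}(e)\subseteq\operatorname{acl}^{eq}(p)$. $\square$

*The tree is not one-based.* Two distinct vertices have at most one common neighbor, so Lemma 2.1 would make one end of each edge algebraic over the other, contradicting (1.1).

*The tree does not have finite rank.* Take a path $b_0,\dots,b_n$ and put $D_k=\{b_k,\dots,b_n\}$. By (1.1), $b_k\notin\operatorname{acl}(D_{k+1})$; by (1.2), $b_k\in\operatorname{acl}(b_0D_{k+1})$. If $b_0\perp_{D_{k+1}}b_k$ held, then $b_k\perp_{D_{k+1}}b_k$, and $b_k$ would be algebraic over $D_{k+1}$. So $\mathrm{tp}(b_0/D_k)$ forks over $D_{k+1}$ for $k=n-1,\dots,0$, and $U(b_0/D_n)\ge n$. As $n$ is arbitrary, $\mathrm{Th}(\Gamma)$ has types of infinite $U$-rank.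

There is a known positive fact: *if $T$ is stable and one-based (respectively, trivial) and all its types have finite $U$-rank, then any reduct of $T$ is also one-based (respectively, trivial)*. The paper "Trivial Stable Structures With Non-Trivial Reducts" leads to the question of what happens if finiteness of rank is demanded only of the reduct:

> Let $T$ be stable and one-based (or stable, one-based and trivial), with no assumption on the $U$-ranks of its types. Let $T_0$ be a reduct of $T$ in which every type has finite $U$-rank. Must $T_0$ be one-based?

In particular: can Hrushovski's strongly minimal set (E. Hrushovski, "A new strongly minimal set", Ann. Pure Appl. Logic 62 (1993)) be a reduct of a stable, one-based, trivial structure? Here the collapsed, non-locally-modular strongly minimal structure is meant, not the uncollapsed $\omega$-stable generic of infinite rank. We shall prove that it can. So the answer to the question is **no**, in both versions.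

## 3. Predimension, self-sufficient sets, and the statement of Theorem A

Let $L_0$ be a finite relational language; for Hrushovski's example $L_0=\{R\}$ with $R$ ternary. For an $L_0$-structure $N$ and $A\subseteq N$, let $\mathcal R(A)$ be the set of *instances*: tuples satisfying a relation of $L_0$, with all entries in $A$. If the relations are symmetric one may take unordered tuples. The nonempty finite set of entries of $r$ is $\operatorname{supp}(r)$. For finite $A$ put
$$\delta(A)=|A|-|\mathcal R(A)|,\qquad d_N(A)=\min\{\delta(A'):A\subseteq A'\subseteq N,\ A'\text{ finite}\}.$$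
A finite $A\subseteq N$ is **self-sufficient**, $A\le N$, if $\delta(A)=d_N(A)$.

**Example 3.0.** Let $L_0=\{R\}$ with unordered instances. Take five points $a,b,e,e',e''$ and the instances
$$r_1=\{b,e,e'\},\qquad r_2=\{a,e,e'\},\qquad r_3=\{b,e',e''\}.$$
Then $\delta(\{a,b\})=2$ and the whole configuration has $\delta=5-3=2$: the three new points are balanced by three new instances. Inside the configuration $\{a,b\}$ is self-sufficient. Indeed adding $\{e,e'\}$ or $\{e,e',e''\}$ changes $\delta$ by $0$, adding $\{e',e''\}$ or a single new point changes it by $1$, and adding $\{e,e''\}$ by $2$. The set $\{a,e,e'\}$ has $\delta=2$. We return to this configuration in Section 4.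

Let $M_\mu$ be Hrushovski's collapsed generic structure for an admissible $\mu$, and $T_0=\mathrm{Th}(M_\mu)$. We use the following facts from Hrushovski's paper (see also Ziegler, *An exposition of Hrushovski's new strongly minimal set*, APAL 164 (2013)): $\delta(A)\ge0$ for finite $A\subseteq M_\mu$; $M_\mu$ is countable and saturated, and $T_0$ is strongly minimal; the $\operatorname{acl}$-dimension in $M_\mu$ is $d$; isomorphisms between finite self-sufficient subsets of $M_\mu$ extend to automorphisms; and $T_0$ is not locally modular. Consequently, for **all** models $N,N'$ of $T_0$: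

* **(H1)** $\delta(A)\ge0$ for all finite $A\subseteq N$.
* **(H2)** $T_0$ is strongly minimal and $\dim(A)=d_N(A)$ for finite $A\subseteq N$.
* **(H3)** An $L_0$-isomorphism between finite self-sufficient sets $A\le N$, $A'\le N'$ is elementary.

(H1) is first-order. For (H2): "$d_N(A)\le k$" says that one of certain existential formulas holds of $A$, so both sides depend only on $\mathrm{tp}(A)$, and $\mathrm{tp}(A)$ is realized in $M_\mu$. For (H3): realize the types of $A$ and $A'$ in $M_\mu$. By (H2) the realizations are self-sufficient; they are isomorphic, hence conjugate.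

**Theorem A.** Let $T_0$ be a strongly minimal theory in a finite relational language satisfying (H1)–(H3). There is a complete theory $T$ in a countable language $L\supseteq L_0$ which is stable, one-based and trivial, and has $T_0$ as a reduct. Every infinite-dimensional model of $T_0$ (for Hrushovski's $T_0$ in particular $M_\mu$) expands to a model of $T$. For real sets, $A\perp_SB$ in $T$ iff $\operatorname{acl}(AS)\cap\operatorname{acl}(BS)=\operatorname{acl}(S)$.

**Corollary.** Hrushovski's strongly minimal set, for every admissible $\mu$, is a reduct of a stable, one-based, trivial structure. Its theory is strongly minimal, so all types have finite $U$-rank. It is not locally modular, hence not one-based. So a finite $U$-rank reduct of a stable one-based theory, even of a stable one-based trivial theory, need not be one-based.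

The corollary follows from Theorem A together with the textbook fact that a strongly minimal theory is one-based iff it is locally modular (Pillay, *Geometric Stability Theory*, Ch. 2).

The rest of this section collects what we need about $T_0$ as in Theorem A. Let $U$ be a very saturated, strongly homogeneous model of $T_0$. Models of $T_0$ are taken as elementary submodels of $U$, and sets are small; $\operatorname{acl}_0$ and $\dim$ refer to $T_0$. For $A\subseteq U$ and finite $E\subseteq U\setminus A$ put
$$\mathcal T(E/A)=\mathcal R(A\cup E)\setminus\mathcal R(A),\qquad\delta(E/A)=|E|-|\mathcal T(E/A)|,$$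
with $\delta(E/A)=-\infty$ if $\mathcal T(E/A)$ is infinite. So $\mathcal T(E/A)$ consists of the instances in $A\cup E$ that meet $E$. For $A\subseteq Y\subseteq U$ write $A\le Y$ if $\delta(E/A)\ge0$ for all finite $E\subseteq Y\setminus A$. For finite $A$ and $Y=U$ this is the previous notion, because $\delta(A\cup E)-\delta(A)=\delta(E/A)$. If $A\le U$, all $\delta(E/A)$ are finite, and they are additive for disjoint $E,E'$:
$$\delta(E\cup E'/A)=\delta(E/A)+\delta(E'/A\cup E),$$
because $\mathcal T(E\cup E'/A)$ is the disjoint union of $\mathcal T(E/A)$ and $\mathcal T(E'/A\cup E)$.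

**(3.1) Finite character.** *If every finite subset of $A$ lies in some $A_0\subseteq A$ with $A_0\le U$, then $A\le U$.* Suppose $|\mathcal T(E/A)|>|E|$. Choose $|E|+1$ members of $\mathcal T(E/A)$ and $A_0\le U$, $A_0\subseteq A$, containing their entries in $A$. Then $\delta(E/A_0)<0$, a contradiction.

**(3.2) Transitivity.** *$S\le A\le U$ implies $S\le U$.* Let $E\subseteq U\setminus S$ be finite. Members of $\mathcal T(E/S)$ inside $A$ lie in $\mathcal T(E\cap A/S)$ and number at most $|E\cap A|$. The others lie in $\mathcal T(E\setminus A/A)$ and number at most $|E\setminus A|$.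

**(3.3)** *If $A\le U$, every finite $A_1\subseteq A$ lies in a finite $A_0\subseteq A$ with $A_0\le U$.* Take $A_0$ with $A_1\subseteq A_0\subseteq A$ finite and $\delta(A_0)$ minimal; this exists by (H1). Let $B\supseteq A_0$ be finite. The instances in $B$ but not in $B\cap A$ lie in $\mathcal T(B\setminus A/A)$, so $\delta(B)-\delta(B\cap A)\ge\delta(B\setminus A/A)\ge0$. Thus $\delta(B)\ge\delta(B\cap A)\ge\delta(A_0)$.

**(3.4) Isomorphisms.** *Let $f:A\to A'$ be an $L_0$-isomorphism with $A,A'\le U$. Then $f$ is elementary, so it extends to an automorphism of $U$ and in particular to an $L_0$-isomorphism $\operatorname{acl}_0(A)\to\operatorname{acl}_0(A')$.* If $A_0\le U$ is a finite subset of $A$, then $A_0\le A$, so $f(A_0)\le A'\le U$. By (3.2) $f(A_0)\le U$, and $f{\restriction}A_0$ is elementary by (H3). By (3.3) such $A_0$ cover all finite subsets of $A$.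

The choice of $U$ is immaterial: if $U\prec U'$ and $A\subseteq U$, then $A\le U$ iff $A\le U'$. For finite $A$ this holds by (H2), since $\dim(A)$ does not change. If $A$ is arbitrary and $A\le U$, apply (3.3), the finite case and (3.1). The converse is clear. We therefore enlarge $U$ whenever convenient.

**(3.5) Dimension formula.** *If $A\le U$ and $F\subseteq U$ is finite, then*
$$\dim(F/A)=\min\{\delta(E/A):F\setminus A\subseteq E\subseteq U\setminus A,\ E\text{ finite}\}.$$
For all large enough finite $A_0\subseteq A$ we have $\dim(F/A)=\dim(F/A_0)$, and by (3.3) we may take $A_0\le U$ with $F\cap A\subseteq A_0$. By (H2), $\dim(F/A_0)=d(A_0F)-d(A_0)=\delta(B)-\delta(A_0)$ for some finite $B\supseteq A_0F$. Then $\delta(B\setminus A/A)\le\delta(B)-\delta(B\cap A)\le\delta(B)-\delta(A_0)$, and $E=B\setminus A$ shows "$\ge$". Conversely, given $E$, the set $\mathcal T(E/A)$ is finite. Choose a finite $A_0\subseteq A$, $A_0\le U$, containing $F\cap A$ and $\operatorname{supp}(r)\cap A$ for all $r\in\mathcal T(E/A)$. As $F\subseteq A_0\cup E$, we get $\dim(F/A)\le\dim(F/A_0)\le\delta(A_0\cup E)-\delta(A_0)=\delta(E/A_0)=\delta(E/A)$.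

**(3.6) Pieces of dimension zero.** For $A\le U$ let $\mathcal E(A)$ be the set of finite $E\subseteq U\setminus A$ with $\delta(E/A)=0$. By (3.5), $\operatorname{acl}_0(A)\setminus A=\bigcup\mathcal E(A)$. *The family $\mathcal E(A)$ is closed under unions*: $\mathcal T(E/A)\cap\mathcal T(E'/A)=\mathcal T(E\cap E'/A)$ has at most $|E\cap E'|$ elements, so $|\mathcal T(E\cup E'/A)|\ge|E|+|E'|-|E\cap E'|=|E\cup E'|$, with equality because $A\le U$. *If $E\in\mathcal E(A)$, then $A\cup E\le U$*, since $\delta(G/A\cup E)=\delta(G\cup E/A)-0\ge0$.

**(3.7)** *Let $A\le U$ and let $E\subseteq U\setminus A$ be finite. Then $A\cup E\le U$ iff $\delta(E/A)=\dim(E/A)$.* If equality holds, then by (3.5) $\delta(G/A\cup E)=\delta(G\cup E/A)-\delta(E/A)\ge\dim(E/A)-\delta(E/A)=0$. If $A\cup E\le U$, then in (3.5), with $F=E$, every competitor is $E\cup G$ with $\delta(E\cup G/A)=\delta(E/A)+\delta(G/A\cup E)\ge\delta(E/A)$.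

**(3.8)** *Every $\operatorname{acl}_0$-closed $A$ satisfies $A\le U$.* If not, there are a finite $G\subseteq U\setminus A$ and $|G|+1$ instances in $\mathcal T(G/A)$. Let $A_1$ be the finite set of their entries in $A$; then $\delta(A'\cup G)<\delta(A')$ for all finite $A'$ with $A_1\subseteq A'\subseteq A$. Choose a finite $B\supseteq A_1$ in $U$ with $\delta(B)=d(A_1)$. Then $d(B)\le\delta(B)=d(A_1)\le d(B)$, so $\dim B=\dim A_1$ and $B\subseteq\operatorname{acl}_0(A_1)\subseteq A$. But $\delta(B\cup G)\ge d(A_1)=\delta(B)$, a contradiction with $A'=B$.

**(3.9)** *If $A\le U$, $A\subseteq B\le U$ and $Z_0\subseteq B\setminus A$ is finite, there is a finite $Z$ with $Z_0\subseteq Z\subseteq B\setminus A$ and $A\cup Z\le U$.* Choose $Z$ with $\delta(Z/A)$ minimal. For finite $G\subseteq B\setminus(A\cup Z)$, $\delta(G/A\cup Z)=\delta(Z\cup G/A)-\delta(Z/A)\ge0$. So $A\cup Z\le B$; apply (3.2).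

## 4. Choosing payers for instances, and why a free choice is unstable

In the oriented tree every edge is owned by one of its ends, and no vertex owns two edges. The same can be arranged for instances of $R$. By (H1), $|\mathcal R(N')|\le|N'|$ for every finite $N'$. If $\mathcal T'$ is a finite set of instances and $N'$ is the union of their supports, then $|\mathcal T'|\le|\mathcal R(N')|\le|N'|$. This is Hall's condition: for every finite set one can choose for each instance $r$ a *payer* $m(r)\in\operatorname{supp}(r)$ with distinct instances having distinct payers, and by compactness this is possible in some model. A sensible first attempt is therefore: add $m$ to the language, call $S$ closed if every instance paid by a member of $S$ lies in $S$, and imitate the tree.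

Here is the point where this stops. Take Example 3.0 with $\{a,b\}$ closed, so that the three instances must be paid by $e,e',e''$. Since $e''$ lies only on $r_3$, it must pay for $r_3$. But $r_1,r_2$ can be paid by $e,e'$ in either order. Now take one point $b$, points $a_i$ ($i<\lambda$), and for each $i$ a separate copy $e_i,e_i',e_i''$ with instances
$$\{b,e_i,e_i'\},\quad\{a_i,e_i,e_i'\},\quad\{b,e_i',e_i''\}.$$
For any $J\subseteq\lambda$ let the payer of $\{b,e_i,e_i'\}$ be $e_i$ if $i\in J$ and $e_i'$ otherwise, let the other of the two pay for $\{a_i,e_i,e'_i\}$, and let $e_i''$ pay for the third. This is a legitimate choice of payers with $\{b\}$ and $\{a_i:i<\lambda\}$ closed. Let $\varphi(x,y)$ say: there are distinct $e,e',e''$ such that $\{x,e,e'\}$, $\{y,e,e'\}$, $\{x,e',e''\}$ are instances and $e$ pays for the first. In this configuration the only instance containing $a_i$ is $\{a_i,e_i,e'_i\}$, and $e_i$ lies on no instance $\{b,e_i,z\}$ with $z\ne e_i'$. So the witnesses for $y=a_i$ can only be $e_i,e'_i,e''_i$ in this order, and $\varphi(b,a_i)$ holds iff $i\in J$. The closed sets $\{b\}$ and $\{a_i:i<\lambda\}$ do not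 determine the payers in what is algebraic over their union. If all choices are admitted, $b$ can pick out any of the $2^\lambda$ subsets of the $a_i$, which is incompatible with stability.

Nor can one always choose by a rule. With only $r_1$ and $r_2$ present, exchanging $e$ and $e'$ is an automorphism over $a,b$ that swaps the two choices.

What *is* canonical is the uniform average over all choices. So let each instance distribute a total weight $1$ among its points, each point receiving at most $1$ in all. In Example 3.0, with $a,b$ receiving nothing, these two conditions alone still leave a parameter $t\in[0,1]$: weight $t$ for $(e,r_1)$ and $(e',r_2)$, weight $1-t$ for $(e',r_1)$ and $(e,r_2)$. Averaging over the two matchings forces $t=\tfrac12$. We shall require: *over a set from which no weight leaks out, the weights on a piece with $|E|=|\mathcal T(E/C)|$ are those of a uniformly random perfect matching.*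

One difficulty remains. "No weight leaks" means that certain weights are exactly $0$, and this is not stable under ultraproducts: weights $\frac1n$ have limit $0$. So the rule must hold approximately when the leak is small, with an error controlled by the leak. That is axiom (W3) below.

## 5. Weighted sets

Let $Q'=\{q\in(0,1):q/\sqrt2\in\mathbb Q\}$, a countable dense set of irrationals in $(0,1)$. Let $L=L_0\cup\{W_q:q\in Q'\}$, where $W_q(x;r)$ is a relation between an element $x$ and an instance $r$ (one symbol for each relation of $L_0$), holding only if $r$ is an instance and $x\in\operatorname{supp}(r)$. If instances are unordered, $W_q$ is symmetric in the entries of $r$. The intended meaning is "$x$ gets weight more than $q$ from $r$".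

For disjoint $E$ (finite) and $C$ with $|\mathcal T(E/C)|=|E|$, a **matching** of $E/C$ is a bijection $m:\mathcal T(E/C)\to E$ with $m(r)\in\operatorname{supp}(r)$. Let $p_{E/C}(e,r)$ be the fraction of matchings with $m(r)=e$, and $0$ if there are no matchings. It is a rational number. In Example 3.0 with $C=\{a,b\}$, $p(e,r_1)=p(e',r_1)=p(e,r_2)=p(e',r_2)=\frac12$, $p(e'',r_3)=1$ and $p(e',r_3)=0$.

**Definition 5.1.** A **weighted set** is an $L$-structure $A$ whose $L_0$-reduct is (isomorphic to) a set $A\le U$, with $W_{q'}\subseteq W_q$ for $q<q'$, such that, putting $w(b,r)=\sup\{q:W_q(b,r)\}$ (with $\sup\emptyset=0$):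

* **(W1)** $\sum_{b\in\operatorname{supp}(r)}w(b,r)=1$ for every $r\in\mathcal R(A)$.
* **(W2)** $\sum_{r\in\mathcal R(A)}w(b,r)\le1$ for every $b\in A$.
* **(W3)** For all finite disjoint $C,E\subseteq A$ with $|\mathcal T(E/C)|=|E|$, all $e\in E$ and $r\in\mathcal T(E/C)$:
$$|w(e,r)-p_{E/C}(e,r)|\le\theta(E/C):=\sum_{c\in C}\ \sum_{r'\in\mathcal T(E/C)}w(c,r').$$

(W3) is vacuous if $\theta(E/C)\ge1$. As an example, let $C=\{c\}$, $E=\{e\}$, with one instance $r$ of support $\{c,e\}$ in $\mathcal T(E/C)$. Then $p_{E/C}(e,r)=1$, $w(e,r)=1-w(c,r)$ by (W1), and (W3) holds with equality. If $A$ is a weighted set and $S\subseteq A$ satisfies $S\le U$, then the induced structure on $S$ is a weighted set.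

**(5.2) Matchings exist.** *If (W1), (W2) hold, $|\mathcal T(E/C)|=|E|$ and $\theta(E/C)<1$, then $E/C$ has a matching.* For $\mathcal T'\subseteq\mathcal T(E/C)$ let $N'=E\cap\bigcup_{r\in\mathcal T'}\operatorname{supp}(r)$. The total weight $|\mathcal T'|$ of $\mathcal T'$ sits on $N'\cup C$, so $|\mathcal T'|\le|N'|+\theta(E/C)$. As these are integers and $\theta<1$, $|\mathcal T'|\le|N'|$. Apply Hall's theorem.

**Definition.** $S\subseteq A$ is **w-closed in $A$** if $b\in S$, $r\in\mathcal R(A)$ and $w(b,r)>0$ imply $\operatorname{supp}(r)\subseteq S$.

**Lemma 5.3.** Let $A$ be a weighted set.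

(a) Unions and intersections of w-closed sets are w-closed, and $\mathcal R(S\cup S')=\mathcal R(S)\cup\mathcal R(S')$ for w-closed $S,S'$.

(b) If $S$ is w-closed in $A$, then $S\le A$, hence $S\le U$.

(c) If $S$ is w-closed in $A$, $E\subseteq A\setminus S$ is finite and $\delta(E/S)=0$, then $S\cup E$ is w-closed.

(d) In (c), for $r\in\mathcal T(E/S)$: $w(s,r)=0$ for $s\in S$, and $w(e,r)=p_{E/S}(e,r)$ for $e\in E$.

*Proof.* (a) By (W1), an instance in $S\cup S'$ has positive weight at some $b\in S\cup S'$, hence lies in $S$ or in $S'$. The rest is clear.

(b) Let $G\subseteq A\setminus S$ be finite and $\mathcal F\subseteq\mathcal T(G/S)$ finite. Elements of $S$ have weight $0$ on members of $\mathcal F$, because these do not lie in $S$. So $|\mathcal F|=\sum_{g\in G}\sum_{r\in\mathcal F}w(g,r)\le|G|$. Hence $S\le A$, and $S\le U$ by (3.2).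

(c) As in (b), $|E|=|\mathcal T(E/S)|=\sum_{e\in E}\sum_{r\in\mathcal T(E/S)}w(e,r)$. By (W2) each inner sum is at most $1$, so each $e\in E$ has total weight exactly $1$ on $\mathcal T(E/S)$ and weight $0$ on every other instance.

(d) The first part was noted in (b). For the second, let $C\subseteq S$ be finite and contain $S\cap\operatorname{supp}(r)$ for all $r\in\mathcal T(E/S)$. Then $\mathcal T(E/C)=\mathcal T(E/S)$ and $\theta(E/C)=0$, so (W3) gives equality. $\square$

Part (d) says that (W3) does force the uniform matching when nothing leaks. The price is that (W3) must be verified for every structure we build.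

## 6. Splitting matchings and the canonical extension to the algebraic closure

The first lemma reduces (W3) to two smaller instances of (W3), one inside a w-closed set and one outside it.

**Lemma 6.1 (splitting).** Let $Y\le U$ carry relations $W_q$ (decreasing in $q$) satisfying (W1), (W2), and let $A\subseteq Y$ be w-closed in $Y$. Let $C,E\subseteq Y$ be finite, disjoint, $|\mathcal T(E/C)|=|E|$, $\theta=\theta(E/C)<1$. Put $E_1=E\cap A$, $E_2=E\setminus A$. Then (W3) for $(C,E)$ follows from (W3) for $(C\cap A,E_1)$ and $(C\cup E_1,E_2)$. Moreover $|\mathcal T(E_1/C\cap A)|=|E_1|$, $|\mathcal T(E_2/C\cup E_1)|=|E_2|$, and $\theta$ of both pairs is $\le\theta$.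

*Proof.* **Step 1: the count splits.** Let $\mathcal T=\mathcal T(E/C)$, $\mathcal T_1=\{r\in\mathcal T:\operatorname{supp}(r)\subseteq A\}=\mathcal T(E_1/C\cap A)$ and $\mathcal T_2=\mathcal T\setminus\mathcal T_1$. The weight of $\mathcal T_1$ sits on $E_1\cup(C\cap A)$, so $|\mathcal T_1|\le|E_1|+\theta$, hence $|\mathcal T_1|\le|E_1|$. Members of $\mathcal T_2$ do not lie in $A$, so elements of $A$ have weight $0$ on them. Thus the weight of $\mathcal T_2$ sits on $E_2\cup(C\setminus A)$, and likewise $|\mathcal T_2|\le|E_2|$. As $|\mathcal T|=|E|$, both are equalities.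

**Step 2: $\mathcal T_2=\mathcal T(E_2/C\cup E_1)$.** A member of $\mathcal T_2$ not meeting $E_2$ would have its whole weight $1$ on $C\setminus A$, contradicting $\theta<1$. So $\mathcal T_2\subseteq\mathcal T(E_2/C\cup E_1)$. Conversely an instance in $C\cup E$ meeting $E_2$ is in $\mathcal T$ and is not inside $A$.

**Step 3: the leaks.** $\theta(E_1/C\cap A)$ is a partial sum of $\theta$. Elements of $E_1\subseteq A$ have weight $0$ on $\mathcal T_2$, so $\theta(E_2/C\cup E_1)$ is a partial sum of $\theta$ as well.

**Step 4: matchings are products.** For $r\in\mathcal T_1$, $\operatorname{supp}(r)\cap E\subseteq E_1$. Hence a matching of $E/C$ maps $\mathcal T_1$ onto $E_1$ (equal sizes) and $\mathcal T_2$ onto $E_2$. So the matchings of $E/C$ are exactly the unions of a matching of $E_1/(C\cap A)$ and one of $E_2/(C\cup E_1)$, and all these sets of matchings are nonempty by (5.2). So $p_{E/C}$ agrees with the respective $p$ on $E_i\times\mathcal T_i$. On $E_1\times\mathcal T_2$ both $w$ and $p_{E/C}$ vanish. On $E_2\times\mathcal T_1$ both vanish because $e\notin\operatorname{supp}(r)$. Together with Step 3, (W3) for $(C,E)$ follows.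 $\square$

**Lemma 6.2 (canonical extension).** Let $A\le U$ be weighted. There is exactly one structure of weighted set on $\operatorname{acl}_0(A)$ extending that of $A$ in which $A$ is w-closed. It depends only on the $L_0$-structure of $\operatorname{acl}_0(A)$ over the $L$-structure $A$.

*Proof.* **Step 1: uniqueness.** Let $r\in\mathcal R(\operatorname{acl}_0(A))\setminus\mathcal R(A)$. By (3.6) there is $E\in\mathcal E(A)$ with $\operatorname{supp}(r)\subseteq A\cup E$. By Lemma 5.3(d),
$$w(a,r)=0\ (a\in A),\qquad w(e,r)=p_{E/A}(e,r)\ (e\in E).\tag{6.1}$$
These values are rational and the $q\in Q'$ are irrational. So by monotonicity of the $W_q$, $W_q(b,r)$ holds iff $q<w(b,r)$. (This is why the thresholds were chosen irrational.) The last sentence of the lemma is also clear from (6.1).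

**Step 2: definition, and its consistency.** On $\mathcal R(A)$ keep the given structure. For other instances define $w$ by (6.1) and $W_q(b,r)\Leftrightarrow q<w(b,r)$. We must see that $E$ does not matter.

For $E\in\mathcal E(A)$ matchings exist: if $\mathcal T'\subseteq\mathcal T(E/A)$ has neighborhood $N'\subseteq E$, then $\mathcal T'\subseteq\mathcal T(N'/A)$, so $|\mathcal T'|\le|N'|$ as $A\le U$. Let $E\subseteq E'$ be in $\mathcal E(A)$. A matching of $E'/A$ maps $\mathcal T(E/A)$ into $E$, hence onto $E$, and the remaining instances onto $E'\setminus E$. So the set of matchings of $E'/A$ is the product of the set of matchings of $E/A$ with a fixed nonempty set. Thus $p_{E'/A}$ extends $p_{E/A}$, and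
$$p_{E'/A}(e,r)=0\quad\text{for }e\in E,\ r\in\mathcal T(E'/A)\setminus\mathcal T(E/A).$$
Since any two members of $\mathcal E(A)$ lie in a third, namely their union, the definition is consistent.

**Step 3: (W1), (W2), and w-closedness of $A$.** (W1) is clear. An element of $A$ has weight $0$ on all new instances, so $A$ is w-closed and (W2) holds at elements of $A$. If $e\notin A$, any finitely many instances containing $e$ lie in a common $A\cup E'$ with $e\in E'\in\mathcal E(A)$, and $\sum_{r\in\mathcal T(E'/A)}p_{E'/A}(e,r)=1$. So (W2) holds at $e$.

**Step 4: (W3).** Note that $\operatorname{acl}_0(A)\le U$ by (3.8). Let $C,E\subseteq\operatorname{acl}_0(A)$ be as in (W3) with $\theta<1$. By Lemma 6.1 and (W3) in $A$ it suffices to treat $(C_2,E_2)$ with $C_2=C\cup(E\cap A)$, $E_2=E\setminus A$. Put $\mathcal T_2=\mathcal T(E_2/C_2)$; then $|\mathcal T_2|=|E_2|$ and $\theta(E_2/C_2)<1$. Choose $G\in\mathcal E(A)$ with $E_2\cup(C_2\setminus A)\subseteq G$, and let $m$ be a uniformly random matching of $G/A$. So $w(g,r)=P(m(r)=g)$ for $g\in G$ and $r\in\mathcal T(G/A)\supseteq\mathcal T_2$.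

Let $H$ be the event $m(\mathcal T_2)\subseteq E_2$. For $r\in\mathcal T_2$, $m(r)\in E_2\cup(C_2\setminus A)$. Elements of $A$ have weight $0$ on $\mathcal T_2$. So
$$P(\neg H)\le\sum_{r\in\mathcal T_2}\ \sum_{c\in C_2\setminus A}w(c,r)=\theta(E_2/C_2)<1.$$
If $H$ holds, $m{\restriction}\mathcal T_2$ is a matching of $E_2/C_2$, because $|\mathcal T_2|=|E_2|$. The number of $m$ extending a given matching of $E_2/C_2$ is the number of bijections $\mathcal T(G/A)\setminus\mathcal T_2\to G\setminus E_2$ sending each instance into its support, which does not depend on the given matching. So, conditionally on $H$, $m{\restriction}\mathcal T_2$ is a uniformly random matching of $E_2/C_2$, and $P(m(r)=e\mid H)=p_{E_2/C_2}(e,r)$. For every event $X$ we have $|P(X)-P(X\mid H)|\le P(\neg H)$: if $P(\neg H)>0$, the difference is $P(\neg H)\,(P(X\mid\neg H)-P(X\mid H))$, and otherwise it is $0$. Hence $|w(e,r)-p_{E_2/C_2}(e,r)|\le\theta(E_2/C_2)$. $\square$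

## 7. Closed sets and free amalgamation

Let $\mathcal K$ be the class of weighted sets $A$ that are $\operatorname{acl}_0$-closed in $U$, up to isomorphism. By (3.8) and (3.4) this does not depend on how $A$ is placed in $U$. For $N\in\mathcal K$, a set $S\subseteq N$ is **closed** if it is $\operatorname{acl}_0$-closed and w-closed in $N$; then $S\in\mathcal K$. Closed sets are closed under intersection. Let $\operatorname{cl}(S)$ be the least closed set containing $S$. By (W2) each $b$ has only countably many $r$ with $w(b,r)>0$, so $|\operatorname{cl}(S)|\le|S|+\aleph_0$.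

**(7.1)** *If $S$ is w-closed in $N\in\mathcal K$, then $\operatorname{cl}(S)=\operatorname{acl}_0(S)$.* By Lemma 5.3(b) $S\le U$, so by (3.6) $\operatorname{acl}_0(S)$ is the union of $S$ and the sets $S\cup E$ with $E\in\mathcal E(S)$. These are w-closed by Lemma 5.3(c), and so is their union.

In the tree $\operatorname{cl}(A\cup B)=\operatorname{cl}(A)\cup\operatorname{cl}(B)$; here, for closed $A,B$, $\operatorname{cl}(A\cup B)=\operatorname{acl}_0(A\cup B)$, on which the weights are canonical.

An embedding is *closed* if its image is closed. If $S$ is closed in $S'$ and $S'$ is closed in $N$, then $S$ is closed in $N$.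

**(7.2) Chains.** *The union $N$ of a chain $(N_i)$ of closed extensions in $\mathcal K$ is in $\mathcal K$, and all $N_i$ are closed in $N$.* By (3.4) the $N_i$ can be placed in $U$ successively, each extending the placements of the previous ones; at limit stages use that the union of the earlier ones is $\operatorname{acl}_0$-closed, hence $\le U$. The union is $\operatorname{acl}_0$-closed. (W1), (W3), and (W2) for finite sets of instances concern finite subsets. An instance of $N$ with positive weight at $b\in N_i$ lies in some $N_j$, $j\ge i$, hence in $N_i$.

**Lemma 7.3 (free amalgamation).** Let $S\subseteq A$ and $S\subseteq B$ be closed extensions in $\mathcal K$. There are $D\in\mathcal K$ and closed embeddings of $A,B$ into $D$ over $S$ with $A\cap B=S$ and $D=\operatorname{acl}_0(A\cup B)$.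

*Proof.* **Step 1: place $A$ and $B$ in $U$ so that no new instances arise.** By (3.4) we may place $A,B$ in $U$ over $S$ so that they are $T_0$-independent over $S$. Then $A\cap B=S$, as $S$ is $\operatorname{acl}_0$-closed. By (3.9), every finite subset of $A\setminus S$ lies in a finite $G\subseteq A\setminus S$ with $S\cup G\le U$. For such $G$, independence, (3.7) and (3.5) give
$$\dim(G/B)=\dim(G/S)=\delta(G/S)\ge\delta(G/B)\ge\dim(G/B).$$
The first inequality holds because $\mathcal T(G/S)\subseteq\mathcal T(G/B)$. Hence $\mathcal T(G/B)=\mathcal T(G/S)$, and $B\cup G\le U$ by (3.7). Every finite subset of $A\cup B$ lies in such a $B\cup G$, so $A\cup B\le U$ by (3.1). An instance in $A\cup B$ lies in some such $B\cup G$; it lies in $B$, or else in $\mathcal T(G/B)=\mathcal T(G/S)$, hence in $A$. So $\mathcal R(A\cup B)=\mathcal R(A)\cup\mathcal R(B)$.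

**Step 2: weights on $A\cup B$.** Take the union of the $W_q$; on instances in $S$ the two structures agree. (W1) is clear. As $S$ is w-closed in $A$ and in $B$, an element of $S$ has positive weight only on instances in $S$. An element of $A\setminus S$ lies only on instances in $A$, and an element of $B\setminus S$ only on instances in $B$. So (W2) holds, and $A,B$ are w-closed in $A\cup B$.

**Step 3: (W3).** Let $\theta(E/C)<1$ and apply Lemma 6.1 with $Y=A\cup B$ and the w-closed set $A$. The pair $(C\cap A,E_1)$ is handled by (W3) in $A$. For $(C\cup E_1,E_2)$ with $E_2\subseteq B\setminus A$, every instance in $\mathcal T(E_2/C\cup E_1)$ meets $B\setminus A$ and so lies in $B$. Elements of $C\cup E_1$ outside $B$ can be dropped without affecting $\mathcal T$, the matchings or $\theta$. Now (W3) in $B$ applies.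

**Step 4: pass to $D$.** Extend to $D=\operatorname{acl}_0(A\cup B)$ by Lemma 6.2. There $A\cup B$ is w-closed, so $A$ and $B$ are w-closed in $D$, and they are $\operatorname{acl}_0$-closed. $\square$

## 8. Rich structures and the theory $T$

For $\kappa\ge\aleph_1$, $N\in\mathcal K$ is **$\kappa$-rich** if for every closed $A\subseteq N$ and closed extension $A\subseteq B\in\mathcal K$ with $|B|<\kappa$ there is a closed embedding $B\to N$ over $A$.

**(8.1) Construction of an $\aleph_1$-rich $M$.** By (H1), $\emptyset\le U$. Let $N_0=\operatorname{acl}_0(\emptyset)$ with its unique weighting (Lemma 6.2 with $A=\emptyset$). In every member of $\mathcal K$ the empty set is w-closed. So by (7.1) and the uniqueness in Lemma 6.2, $N_0$ is a closed subset of every member of $\mathcal K$.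

Given $N_\alpha\in\mathcal K$ with $|N_\alpha|\le2^{\aleph_0}$, there are at most $2^{\aleph_0}$ pairs $(A,B)$ with $A\subseteq N_\alpha$ countable and closed and $B\in\mathcal K$ a countable closed extension of $A$ (up to isomorphism over $A$), as $L$ is countable. Enumerate them in length at most $2^{\aleph_0}$. Successively amalgamate each $B$ over $A$ with the structure reached so far by Lemma 7.3 ($A$ remains closed in it, by transitivity), and take unions at limits by (7.2). The result is a closed extension $N_{\alpha+1}\supseteq N_\alpha$ in $\mathcal K$ of size $\le2^{\aleph_0}$ in which every such $B$ embeds closedly over $A$. At limit ordinals take unions, and let $M=\bigcup_{\alpha<\omega_1}N_\alpha$. A countable closed $A\subseteq M$ is contained in some $N_\alpha$ and closed there. So $M$ is $\aleph_1$-rich, and $|M|\le2^{\aleph_0}$.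

**(8.2) $M{\restriction}L_0\models T_0$.** Let $X\subseteq U$ be countably infinite and independent. For finite $X_0\subseteq X$, $|X_0|=\dim X_0=d(X_0)\le\delta(X_0)\le|X_0|$. So $X$ carries no instances and $X_0\le U$; hence $X\le U$ by (3.1). With empty $W_q$, $X$ is a weighted set ((W3) only concerns $E=\emptyset$). So $\operatorname{acl}_0(X)\in\mathcal K$ by Lemma 6.2. It is a closed extension of $N_0$, so it embeds closedly in $M$ by richness, and this embedding is $T_0$-elementary by (3.4). Hence $M$ is infinite-dimensional. An infinite $\operatorname{acl}_0$-closed subset of a model of a strongly minimal theory is an elementary submodel, so $M{\restriction}L_0\prec U$. Fix $M$ and let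
$$T=\mathrm{Th}(M).$$
Then $T_0$ is a reduct of $T$.

To analyze $T$ we must know that its saturated models are rich. First, all its models are in $\mathcal K$; here the closed form of (W1)–(W3) is used.

**Lemma 8.3.** Every model $N$ of $T$ (with $N{\restriction}L_0\prec U$) belongs to $\mathcal K$.

*Proof.* $N$ embeds elementarily in an ultrapower of $M$. In the ultrapower, $w(b,r)$ computed from the $W_q$ equals the ultralimit of the $w(b_i,r_i)$: if the limit is $>q$, then $W_q(b_i,r_i)$ for almost all $i$; if it is $<q$, then $\neg W_q(b_i,r_i)$ for almost all $i$; and $Q'$ is dense. A finite tuple of the ultrapower has, in almost all coordinates, the same quantifier-free $L_0$-type as itself. (W1), (W3), and (W2) for finite sets of instances, are non-strict finite equalities or inequalities between weights for configurations of fixed quantifier-free $L_0$-type, so they pass to limits. They also pass to elementary substructures. The monotonicity of the $W_q$ is first-order, and models of $T_0$ are $\operatorname{acl}_0$-closed. $\square$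

**Lemma 8.4.** If $N\models T$ is $\kappa$-saturated, $\kappa\ge\aleph_1$, then $N$ is $\kappa$-rich.

*Proof.* Let $A\subseteq N$ be closed and $A\subseteq B\in\mathcal K$ a closed extension, $|B|<\kappa$. By (3.4) we may place $B$ in $U$ over $A$, and the $T_0$-type of $B$ over $A$ is well defined.

**Step 1: a type that says "closed copy of $B$".** Let $\Sigma\big((x_b)_{b\in B\setminus A}\big)$ over $A$ consist of:

* (i) the complete $T_0$-type of $B\setminus A$ over $A$;
* (ii) all $\pm W_q$-formulas involving some $x_b$, as true in $B$;
* (iii) for $b\in B\setminus A$ and $\varepsilon\in Q'$: "every instance $r$ with $W_\varepsilon(x_b;r)$ is one of $r_1,\dots,r_l$", where $r_1,\dots,r_l$ are the (at most $1/\varepsilon$, by (W2)) instances of $B$ with $W_\varepsilon(b;r_i)$.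

A realization of $\Sigma$ together with $A$ is $\operatorname{acl}_0$-closed by (i), $L$-isomorphic to $B$ over $A$ by (i) and (ii), and w-closed in $N$ by (iii) and the w-closedness of $A$. So a realization in $N$ is a closed embedding of $B$. By $\kappa$-saturation it suffices to show that a finite $\Sigma_0\subseteq\Sigma$ is satisfiable in $N$.

**Step 2: reduce to a first-order sentence true in $M$.** By (3.9) choose a finite $Z\subseteq B\setminus A$ with $A\cup Z\le U$ such that all $b$ and all instances mentioned in $\Sigma_0$ lie in $A\cup Z$. Let $\mathcal T=\mathcal T(Z/A)$ and $m=\delta(Z/A)=\dim(Z/A)$ (by (3.7)), so $|\mathcal T|=|Z|-m$. In a strongly minimal theory, Morley rank equals dimension. So there are a finite tuple $a_0$ of distinct elements of $A$, containing the parameters of $\Sigma_0$ and all $A\cap\operatorname{supp}(r)$ ($r\in\mathcal T$), and a formula $\varphi(z,a_0)\in\mathrm{tp}_{T_0}(Z/A)$ of Morley rank $m$. Choose $\varphi$ so that it implies the $L_0$-formulas of type (i) in $\Sigma_0$, that the entries of $z$ are distinct and different from those of $a_0$, and that the instances in $\mathcal T$ hold.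 Morley rank is definable in strongly minimal theories, so there is an $L_0$-formula $\chi(y)$ expressing that $\varphi(z,y)$ has Morley rank $m$ and that $y$ has the quantifier-free $L_0$-type of $a_0$. Since $N\models\chi(a_0)$ and $N\equiv M$, it suffices to prove
$$M\models\forall y\,\big(\chi(y)\to\exists z\,\Sigma_0(z,y)\big).\tag{8.1}$$

**Step 3: realize $\varphi$ generically, disjointly from the closure of the parameters.** Let $M\models\chi(a')$, and let $A'=\operatorname{cl}(a')\subseteq M$, countable and closed. Choose $Z'\subseteq U$ realizing $\varphi(z,a')$ with $\dim(Z'/A')=m$. Write $z\mapsto z'$, $r\mapsto r'$ for the correspondence $Z\cup a_0\to Z'\cup a'$, which is injective, and $\mathcal T'=\{r':r\in\mathcal T\}$.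

*Claim: $Z'\cap A'=\emptyset$.* Let $Z_1=\{z\in Z:z'\in A'\}$, $Z_2=Z\setminus Z_1$. The $r'$ with $r\in\mathcal T$ meeting $Z_2$ are distinct members of $\mathcal T(Z_2'/A')$, and the $r\in\mathcal T$ not meeting $Z_2$ form $\mathcal T(Z_1/A)$. So
$$m=\dim(Z_2'/A')\le\delta(Z_2'/A')\le|Z_2|-\big(|\mathcal T|-|\mathcal T(Z_1/A)|\big)=m-\delta(Z_1/A).$$
Hence $\delta(Z_1/A)\le0$, so $\delta(Z_1/A)=0$. By (3.6) $Z_1\subseteq\operatorname{acl}_0(A)=A$, i.e. $Z_1=\emptyset$.

Therefore $m=\dim(Z'/A')\le\delta(Z'/A')\le|Z|-|\mathcal T|=m$. So $\mathcal T(Z'/A')=\mathcal T'$, and $A'\cup Z'\le U$ by (3.7).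

**Step 4: weights on $A'\cup Z'$.** Keep $W_q$ on $A'$. For $r\in\mathcal T$ and $z\in Z$ let $W_q(z';r')\Leftrightarrow B\models W_q(z;r)$, and let elements of $A'$ have no $W_q$ on $\mathcal T'$. Since $A$ is w-closed in $B$, elements of $A$ have weight $0$ on $\mathcal T$; so (W1) holds. (W2) is clear, and $A'$ is w-closed in $A'\cup Z'$.

For (W3) with $\theta<1$ use Lemma 6.1 with the w-closed set $A'$. Pairs inside $A'$ are fine. For $(C_2,E_2)$ with $E_2\subseteq Z'$, all of $\mathcal T(E_2/C_2)$ lies in $\mathcal T'$. Elements of $C_2\cap A'$ not in $a'$ are on no instance of $\mathcal T'$ and may be dropped. Then $(C_2,E_2)$ corresponds to a pair in $a_0\cup Z\subseteq B$ with corresponding instances, matchings and weights, and (W3) in $B$ gives the claim.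

**Step 5: embed into $M$ and check $\Sigma_0$.** By Lemma 6.2 extend to $B'=\operatorname{acl}_0(A'\cup Z')\in\mathcal K$. In $B'$ the set $A'\cup Z'$ is w-closed, hence so is $A'$, and $B'$ is a countable closed extension of $A'$. Since $M$ is $\aleph_1$-rich, there is a closed embedding $g:B'\to M$ over $A'$. Then $g(Z')$ satisfies $\Sigma_0(z,a')$:

* (i) $g$ is $T_0$-elementary by (3.4), so $\varphi(g(Z'),a')$ holds.
* (ii) The instances in $Z\cup a_0$ meeting $Z$ are exactly those in $\mathcal T$, those in $Z'\cup a'$ meeting $Z'$ are exactly those in $\mathcal T'$, and the $W_q$ correspond. (A formula $W_q(u;r)$ with $r$ not an instance or $u\notin\operatorname{supp}(r)$ is false on both sides.)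
* (iii) If $W_\varepsilon(g(b');r)$ holds in $M$, then $r$ has positive weight at $g(b')$. So $r$ lies in $g(B')$, then in $g(A'\cup Z')$, and it meets $g(Z')$. Hence $r\in g(\mathcal T')$, and it corresponds to an instance of $\mathcal T$ on the list.

This proves (8.1). $\square$

**Lemma 8.5.** Let $N_1,N_2\models T$ be $\kappa$-saturated, $\kappa\ge\aleph_1$. Any $L$-isomorphism between closed subsets $A_1\subseteq N_1$, $A_2\subseteq N_2$ of size $<\kappa$ is elementary.

*Proof.* Such isomorphisms form a back-and-forth system. For $b\in N_1$, $\operatorname{cl}(A_1b)$ is a closed extension of $A_1$ of size $<\kappa$, so by Lemma 8.4 it embeds closedly in $N_2$ over $A_1\cong A_2$. Symmetrically for $b\in N_2$. $\square$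

## 9. Gluing closed sets, and stability

Let $\mathfrak M$ be a monster model of $T$. By Lemma 8.5, $L$-isomorphisms between small closed subsets of $\mathfrak M$ extend to automorphisms. We have $\operatorname{cl}(A)\subseteq\operatorname{acl}(A)$, because for each $\varepsilon\in Q'$ there are at most $1/\varepsilon$ instances $r$ with $W_\varepsilon(b;r)$. Hence elementary submodels of $\mathfrak M$ are closed in $\mathfrak M$.

**Lemma 9.1.** Let $A,F\subseteq\mathfrak M$ be small and closed, and $S=A\cap F$.

(1) $A\cup F$ is w-closed, $\mathcal R(A\cup F)=\mathcal R(A)\cup\mathcal R(F)$, and $\operatorname{cl}(A\cup F)=\operatorname{acl}_0(A\cup F)$.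

(2) Let $A',F'$ be closed, $g:A\to A'$, $f:F\to F'$ $L$-isomorphisms agreeing on $S$, and $A'\cap F'=g(S)$. Then $g\cup f$ is elementary and extends to an automorphism of $\mathfrak M$.

(3) For small closed $S\subseteq A$ and $S\subseteq F$ there is a closed $A'\cong_SA$ in $\mathfrak M$ with $A'\cap F=S$.

*Proof.* (1) This is Lemma 5.3(a) and (7.1).

(2) By the hypothesis on intersections $g\cup f$ is a well-defined bijection $A\cup F\to A'\cup F'$, and by (1) it is an $L$-isomorphism of w-closed sets. These are $\le U$ by Lemma 5.3(b). By (3.4) it extends to an $L_0$-isomorphism $\operatorname{acl}_0(A\cup F)\to\operatorname{acl}_0(A'\cup F')$. On both sides the weights are the canonical ones of Lemma 6.2, so by uniqueness this is an $L$-isomorphism, between closed sets. Apply Lemma 8.5.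

(3) Amalgamate $A$ and $F$ over $S$ by Lemma 7.3, and embed the result closedly in $\mathfrak M$ over $F$ by Lemma 8.4. $\square$

Part (2) is where the canonical choice of weights pays off: the freedom that caused $2^\lambda$ patterns in Section 4 has disappeared.

**(9.2) $\operatorname{acl}=\operatorname{cl}$ on real sets.** Let $b\notin S=\operatorname{cl}(A)$. Apply Lemma 9.1(3) repeatedly to $\operatorname{cl}(Sb)$ over $S$, each time with $F$ the closure of $S$ and all copies found so far. The copies of $b$ are pairwise distinct, since each new one lies outside $F$, and by Lemma 8.5 they are conjugate to $b$ over $S$. So $b$ has unboundedly many conjugates over $S$, and $b\notin\operatorname{acl}(A)$. Hence $\operatorname{acl}(A)=\operatorname{cl}(A)$.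

**Proposition 9.3.** $T$ is stable.

*Proof.* Let $N\models T$, $N\prec\mathfrak M$, with $|N|=\lambda=\lambda^{\aleph_0}$. For $b\in\mathfrak M$ put $B=\operatorname{cl}(b)$ and $C=B\cap N$, both countable and closed. By Lemma 9.1(2) with $F=F'=N$ and $f=\mathrm{id}_N$, $\mathrm{tp}(b/N)$ is determined by $C$ and the $L$-isomorphism type of $(B,b)$ over $C$. So there are at most $\lambda^{\aleph_0}\cdot2^{\aleph_0}=\lambda$ types over $N$. $\square$

## 10. Independence as intersection of closures; one-basedness and triviality

**Lemma 10.1.** For small closed $A,F$ with $S=A\cap F$: $A\perp_SF$. Hence for real $A,B,S$: $A\perp_SB$ iff $\operatorname{acl}(AS)\cap\operatorname{acl}(BS)=\operatorname{acl}(S)$.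

*Proof.* **Step 1: find an invariant type.** Let $\mathfrak M'\succ\mathfrak M$ be a larger monster, in which $\mathfrak M$ is small and closed. By Lemma 9.1(3) in $\mathfrak M'$ there is $A'\cong_SA$ closed with $A'\cap\mathfrak M=S$. Let $p=\mathrm{tp}(A'/\mathfrak M)$. For $\sigma\in\operatorname{Aut}(\mathfrak M/S)$, the map $\mathrm{id}_{A'}\cup\sigma$ is elementary by Lemma 9.1(2) in $\mathfrak M'$. So $p$ is $\operatorname{Aut}(\mathfrak M/S)$-invariant, and by (S5) $p$ does not fork over $S$.

**Step 2: compare.** The isomorphism $A\to A'$ over $S$ and $\mathrm{id}_F$ agree on $S$, and $A'\cap F=S$. By Lemma 9.1(2), $\mathrm{tp}(A/F)=\mathrm{tp}(A'/F)=p{\restriction}F$. So $A\perp_SF$.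

In the last statement, "if" follows by applying this to $\operatorname{acl}(AS)$ and $\operatorname{acl}(BS)$, which are closed by (9.2). "Only if" holds by (S3). $\square$

**Proposition 10.2.** $T$ is one-based.

*Proof.* **Step 1: real tuples over models.** Let $a$ be a real tuple, $N$ a model and $C=\operatorname{acl}(a)\cap N$. By Lemma 10.1, $a\perp_CN$, so $\mathrm{Cb}(a/N)\subseteq\operatorname{acl}^{eq}(C)\subseteq\operatorname{acl}^{eq}(a)$.

**Step 2: imaginaries over models.** Let $e$ be a tuple of imaginaries and $N$ a model. By (S2) choose a real $a$ with $e\in\operatorname{dcl}^{eq}(a)$ and $a\perp_eN$. Since $a\perp_{\mathrm{Cb}(a/N)}N$, also $e\perp_{\mathrm{Cb}(a/N)}N$, and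
$$\mathrm{Cb}(e/N)\subseteq\operatorname{acl}^{eq}(\mathrm{Cb}(a/N))\subseteq\operatorname{acl}^{eq}(a)\cap N^{eq}\subseteq\operatorname{acl}^{eq}(e),$$
the last inclusion by $a\perp_eN$ and (S3).

**Step 3: arbitrary sets.** For any $a$ and $B$ in $\mathfrak M^{eq}$ take a model $N$ with $B\subseteq N^{eq}$ and $N\perp_Ba$. Then $\mathrm{Cb}(a/N)\subseteq\operatorname{acl}^{eq}(B)$ by (S4), and $\mathrm{Cb}(a/N)\subseteq\operatorname{acl}^{eq}(a)$ by Step 2. So $a\perp_{\operatorname{acl}^{eq}(a)\cap\operatorname{acl}^{eq}(B)}N$, and in particular $a\perp_{\operatorname{acl}^{eq}(a)\cap\operatorname{acl}^{eq}(B)}B$. $\square$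

**Proposition 10.3.** $T$ is trivial.

*Proof.* **Step 1: closed real sets.** Let $A,B,F\supseteq S$ be closed and pairwise independent over the closed set $S$, so that pairwise intersections are $S$. Put $P=B\cup F$, which is w-closed with $A\cap P=S$. We claim $A\cap\operatorname{acl}_0(P)=S$.

Otherwise there are $a\in(A\cap\operatorname{acl}_0(P))\setminus P$ and $E\in\mathcal E(P)$ with $a\in E$. Put $E_A=E\cap A\ne\emptyset$. The set $P\cup E$ is w-closed by Lemma 5.3(c), $P\cup A$ is w-closed, and so is their intersection $P\cup E_A$. So $P\le U$ and $P\cup E_A\le U$, and in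
$$0=\delta(E/P)=\delta(E_A/P)+\delta(E\setminus E_A/P\cup E_A)$$
both terms are $\ge0$. Hence $\delta(E_A/P)=0$.

An instance in $\mathcal T(E_A/P)$ has positive weight at some element. This element is not in $P$, as $P$ is w-closed, so it is in $E_A\subseteq A$. As $A$ is w-closed, the instance lies in $A\cap(P\cup E_A)=S\cup E_A$. Thus $\mathcal T(E_A/P)=\mathcal T(E_A/S)$, so $\delta(E_A/S)=0$ and $E_A\subseteq\operatorname{acl}_0(S)=S\subseteq P$. This contradicts $E\cap P=\emptyset$ and proves the claim.

Since $\operatorname{cl}(P)=\operatorname{acl}_0(P)$ by (7.1), Lemma 10.1 gives $A\perp_SBF$. With $B\perp_SF$, the set $\{A,B,F\}$ is independent over $S$.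

**Step 2: reduction from imaginaries to real tuples.** Let $a,b,c\in\mathfrak M^{eq}$ be pairwise independent over $S\subseteq\mathfrak M^{eq}$. By (S2) choose a real $\hat a$ with $a\in\operatorname{dcl}^{eq}(\hat a)$ and $\hat a\perp_{Sa}bc$. From $a\perp_Sb$ and $\hat a\perp_{Sa}b$ we get $\hat a\perp_Sb$, and likewise $\hat a\perp_Sc$. So $\hat a,b,c$ are pairwise independent over $S$, and independence of the new triple implies that of the old one. Repeating for $b$ and $c$, we may assume $a,b,c$ are real.

**Step 3: reduction to a model as base.** Choose a model $N$ with $S\subseteq N^{eq}$ and $N\perp_Sabc$. From $b\perp_Sa$ and $b\perp_{Sa}N$ we get $b\perp_SaN$, hence $b\perp_Na$, and similarly for the other pairs. Apply Step 1 to $\operatorname{cl}(Na),\operatorname{cl}(Nb),\operatorname{cl}(Nc)$ over $N$ to get $a\perp_Nbc$. With $a\perp_SN$ this gives $a\perp_Sbc$. Together with $b\perp_Sc$, the triple is independent over $S$. $\square$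

**(10.4) The oriented tree again.** The same argument shows that $T_f$ of Section 1 is one-based and trivial, "closed" now meaning closed under $f$. Lemma 9.1(2) holds because unions of closed sets are closed, the map $g\cup f$ is an isomorphism, and (1.3) applies. For Lemma 9.1(3), build the copy of $A$ over $S$ by the steps of (1.3), each time choosing the new points outside the closed set formed by $F$ and the points already placed. Also $\operatorname{cl}\subseteq\operatorname{acl}$, so models are closed and (9.2) holds. The proofs of Lemma 10.1 and Proposition 10.2 use nothing else. In Proposition 10.3, Step 1 is immediate, since $P=B\cup F$ is already closed and $A\cap P=S$; Steps 2 and 3 are unchanged.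

## 11. Expanding the infinite-dimensional models of $T_0$

**End of the proof of Theorem A.** By Propositions 9.3, 10.2, 10.3 and (8.2), $T$ is stable, one-based and trivial, with reduct $T_0$; the description of independence is Lemma 10.1. It remains to expand each infinite-dimensional model of $T_0$. For each infinite $\lambda$ there is, by Löwenheim–Skolem, a model of $T$ of size $\lambda$ whose $L_0$-reduct has infinite dimension: take an elementary submodel or extension of $M$ containing an infinite $\operatorname{acl}_0$-independent set. An infinite-dimensional model of the strongly minimal theory $T_0$, in a countable language, is determined up to isomorphism by its cardinality $\lambda$: its dimension is $\lambda$ if $\lambda>\aleph_0$, and $\aleph_0$ if $\lambda=\aleph_0$. So every infinite-dimensional model of $T_0$ is isomorphic to the $L_0$-reduct of a model of $T$, and therefore expands to a model of $T$. In particular this holds for $M_\mu$, which is infinite-dimensional because it is saturated. $\blacksquare$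

This also proves the Corollary in Section 3. By the known fact quoted in Section 2, $T$ necessarily has types whose $U$-rank is not finite.

## 12. Point–line incidences in reducts of one-based theories

The following necessary condition complements Theorem A. It is not used in its proof.

**Theorem B.** Let $T$ be stable and one-based, and let $I\subseteq X\times Y$ be a relation definable (possibly with parameters) in $\mathfrak M^{eq}$, e.g. definable in a reduct. Suppose that for distinct $y,y'\in Y$ the set $\{x:I(x,y)\wedge I(x,y')\}$ is finite. Then $I=I_1\cup I_2$ with $I_1,I_2$ definable and some $m$ such that every $\{y:I_1(x,y)\}$ and every $\{x:I_2(x,y)\}$ has at most $m$ elements. In particular $|I\cap(P\times Q)|\le m(|P|+|Q|)$ for all finite $P\subseteq X$, $Q\subseteq Y$.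

*Proof.* Naming parameters preserves stability, and it preserves one-basedness: apply the definition to sets that contain the parameters. So we may assume that $I$ is $\emptyset$-definable. By Lemma 2.1, each pair $(p,l)$ in $I$ satisfies $l\in\operatorname{acl}^{eq}(p)$ or $p\in\operatorname{acl}^{eq}(l)$. Hence it satisfies some formula $\alpha(x,y)$ with uniformly bounded finite fibers in $y$ over each $x$, or some $\beta(x,y)$ with uniformly bounded finite fibers in $x$ over each $y$. By compactness finitely many such formulas cover $I$. Let $I_1$ be the part of $I$ covered by the $\alpha$'s, $I_2$ the part covered by the $\beta$'s, and $m$ the larger of the two sums of bounds. For finite $P,Q$, $I_1$ contributes at most $m|P|$ pairs and $I_2$ at most $m|Q|$. $\square$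

**Corollary.** A reduct of a stable one-based theory interprets no infinite field $K$.

*Proof.* If some model of the reduct interprets an infinite field, so does the corresponding reduct of $\mathfrak M$. Indeed the parameters only have to satisfy "these formulas define a field with at least $n$ elements" for all $n$, and that reduct is saturated. So $K$ is definable in $\mathfrak M^{eq}$ with parameters. Take $X=Y=K^2$ and let $I((x,y),(u,v))$ be $y=ux+v$. Distinct lines $(u,v)$ meet in at most one point, so Theorem B applies and gives a linear bound on incidences. But incidences are superlinear.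

* Characteristic $0$: $x,u\in[1,n]$, $v\in[1,n^2]$, $y\in[1,2n^2]$ (integers). Since $ux+v\le2n^2$, there are $n^4$ incidences among $2n^3$ points and $n^3$ lines.
* Characteristic $p$, with $t\in K$ transcendental over $\mathbb F_p$: let $x,u$ range over the $\mathbb F_p$-span of $\{t^i:i<k\}$ and $v,y$ over the $\mathbb F_p$-span of $\{t^i:i\le2k-2\}$. Since $ux+v$ lies in the latter span, there are $p^{4k-1}$ incidences among $p^{3k-1}$ points and $p^{3k-1}$ lines.
* $K$ infinite and algebraic over $\mathbb F_p$: $K$ has arbitrarily large finite subfields $\mathbb F_q$, which give $q^3$ incidences among $q^2$ points and $q^2$ lines.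

For $n$, $k$ or $q$ large this contradicts $|I\cap(P\times Q)|\le m(|P|+|Q|)$. $\square$
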